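# Approximating 3-convex functions by 3-convex polynomials, to every order

## 1. Bounded degree: lifting the third derivative by a constant

Let $f$ be a function on $[-1,1]$ with $f'''\ge 0$. We want a polynomial $P$ of degree at most $n$ that is close to $f$ and also satisfies $P'''\ge 0$. If $f$ has $r$ bounded derivatives, can the error still be of order $n^{-r}$?

We begin by hand in very low degree. Write $g=f'''$.

Take $r=4$, $n=3$, and suppose $|g'|\le 1$. Let $P$ be the cubic with $P'''=g(0)$ that agrees with $f$ at $0$ up to the second derivative. Then $P'''=g(0)\ge 0$. Since $|f'''(x)-P'''(x)|\le |x|$, three integrations give $|f-P|\le |x|^4/24\le 1/24$. With $n=2$ there is no such estimate: for $f=x^3/6$ we have $f^{(4)}=0$, but $f$ is not a quadratic polynomial.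

Take $r=5$, $n=4$, and suppose $|g''|\le 1$. The natural choice for $P'''$ is the tangent line $p$ of $g$ at $0$, with $|g-p|\le x^2/2\le\frac12$. But $p$ may be negative: for $g=(x-\frac12)^2/2$ we get $p=\frac18-\frac x2$, and $p(1)=-\frac38$. The remedy is to lift: $p+\frac12\ge g\ge 0$ and $0\le p+\frac12-g\le 1$. So the quartic $P$ with $P'''=p+\frac12$ and with the same value and first two derivatives as $f$ at $0$ satisfies $P'''\ge0$ and $|f-P|\le \frac16$.

This argument works whenever $n$ stays bounded. To say so we need the definitions.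

**Definition (3-convexity).** A function $f$ on $[-1,1]$ is *3-convex*, $f\in\Delta^3$, if $[x_0,x_1,x_2,x_3;f]\ge 0$ for all distinct $x_0,\dots,x_3\in[-1,1]$. (In general $\Delta^q$ is defined by nonnegativity of the divided differences of order $q$.)

For $F\in C^3[-1,1]$ the divided difference equals $F'''(\xi)/6$ for some $\xi$ between the nodes, and letting the nodes tend to one point we see that $F\in\Delta^3$ if and only if $F'''\ge0$. So $e^x$ and $x^3$ are 3-convex, every polynomial of degree at most $2$ is 3-convex together with its negative, and $x^4$ is not 3-convex, because its third derivative is $24x$.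

Let $\Pi_n$ be the space of real polynomials of degree at most $n$, let $\|\cdot\|$ be the (essential) supremum norm on $[-1,1]$, and for continuous $f$ put
$$E_n^{(3)}(f)=\inf\{\|f-P\|:\ P\in\Pi_n\cap\Delta^3\}.$$
We write $f^{(r)}\in L_\infty[-1,1]$ if $f^{(r-1)}$ is absolutely continuous and its derivative is essentially bounded.

**Definition (modulus of smoothness).** $\omega_k(g,t)=\sup_{0<s\le t}\sup_x|\Delta_s^kg(x)|$, where $\Delta_s^kg(x)=\sum_{i=0}^k(-1)^{k-i}\binom ki g(x+is)$ and only differences with all nodes in $[-1,1]$ are used. With nodes restricted to an interval $I$ we write $\omega_k(g,t;I)$.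

For example, $\omega_k(g,t)=0$ for $g\in\Pi_{k-1}$, and $\omega_k(x^k,t)=k!\,t^k$ when $kt\le 2$. We use three textbook facts. First, $\omega_k(g,at)\le\lceil a\rceil^k\omega_k(g,t)$ for $a>0$. Second, Whitney's theorem: for continuous $g$ on an interval $I$ of length $\ell$ there is $p\in\Pi_{k-1}$ with $\sup_I|g-p|\le W_k\,\omega_k(g,\ell;I)$. Third, Markov's inequality: if $p\in\Pi_d$, then $\max_I|p'|\le \frac{2d^2}{\ell}\max_I|p|$. We also use constantly that
$$\|F\|\le\tfrac16\|F'''\|\quad\text{if } F(0)=F'(0)=F''(0)=0, \tag{1}$$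
which follows from $F(x)=\frac12\int_0^x(x-t)^2F'''(t)\,dt$.

Here is what these notes prove.

**Theorem 1.** For every integer $k\ge1$ there is $c=c(k)$ such that for every $f\in\Delta^3\cap C^3[-1,1]$ and every $n\ge k+2$
$$E^{(3)}_n(f)\le c\,n^{-3}\,\omega_k(f''',1/n). \tag{2}$$

**Corollary 2.** For every integer $r\ge4$ there is $c(r)$ such that for every 3-convex $f$ with $f^{(r)}\in L_\infty[-1,1]$ and every $n\ge r-1$
$$E_n^{(3)}(f)\le c(r)\,\|f^{(r)}\|\,n^{-r}. \tag{3}$$
The range $n\ge r-1$ is best possible.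

**Proof of (3) from Theorem 1.** Let $k=r-3\ge1$. Since $f^{(r-1)}$ is absolutely continuous, $f\in C^{r-1}\subset C^3$. The formula $\Delta_s^kf'''(x)=\int_{[0,s]^k}f^{(r)}(x+u_1+\dots+u_k)\,du$ gives $|\Delta_s^kf'''|\le s^k\|f^{(r)}\|$, so $\omega_k(f''',1/n)\le n^{-k}\|f^{(r)}\|$. Insert this in (2). The condition $n\ge k+2$ reads $n\ge r-1$. That no smaller range is possible is checked in Section 9. $\square$

For context: the analogous estimate for $\Delta^q$, $q>1$, holds for $r=1$ (Beatson), for $r=2$ (Shvedov), and for $r=q=3$ (Bondarenko). For $q\ge4$ and $r\ge3$ it fails for $n\ge M(r)$ (Konovalov–Leviatan), and even if the constant and the range of $n$ may depend on $f$ (Bondarenko–Primak). The case $q=3$, $r\ge4$ is the one treated here; it is posed in *Shape-Preserving Approximation By Real And Downward*.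

From now on $k\ge1$ is fixed, $f\in\Delta^3\cap C^3[-1,1]$, $g=f'''\ge0$, and $C$ denotes positive constants that depend only on $k$ and may change from one occurrence to the next.

**Proposition 3 (bounded degree).** For every $M$ there is $c(k,M)$ such that (2) holds with this constant for $k+2\le n<M$.

**Proof.** By Whitney's theorem on $[-1,1]$ there is $p\in\Pi_{k-1}$ with $|g-p|\le\eta$, where $\eta=C\omega_k(g,1)\le Cn^k\omega_k(g,1/n)$. Then $p+\eta\ge g\ge0$. Let $P\in\Pi_{k+2}$ satisfy $P'''=p+\eta$ and $P^{(i)}(0)=f^{(i)}(0)$ for $i=0,1,2$. Then $P\in\Delta^3$, and $\|f-P\|\le2\eta/6$ by (1). Since $n<M$, $\eta\le CM^{k+3}\,n^{-3}\omega_k(g,1/n)$. $\square$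

What changes when $n\to\infty$? One can approximate $g$ by a polynomial of degree $n-3$ with an error $\eta$ comparable to $\omega_k(g,1/n)$, and lift it by $\eta$. But (2) asks for $n^{-3}\omega_k(g,1/n)$, and the lift by itself destroys the factor $n^{-3}$.

**Remark 4 (the price of a lift).** Fix $\theta\in C_c^\infty(-1,1)$ with $\theta\ge0$ and $\theta=1$ on $[-\frac12,\frac12]$. Suppose that $\Psi\in C^3[-1,1]$, $\Psi'''\ge0$, and $\Psi'''\ge\eta$ on an interval $J\subset[-\frac12,\frac12]$. Then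
$$\eta|J|\le\int\Psi'''\theta=-\int\Psi\,\theta'''\le 2\sup|\theta'''|\,\|\Psi\| .$$
So a lift by $\eta$ on the whole interval changes the function by at least a constant times $\eta$. A lift by $\eta$ on a single interval of length $1/n$ costs at least a constant times $\eta n^{-1}$, which is still more than $\eta n^{-3}$. A lift that we can afford must lower the third derivative somewhere else.

## 2. Cells of length comparable to $1/n$, and a kernel that reproduces all polynomials

This section sets up a grid and a smoothing operator. A parameter $\lambda\ge1$, depending only on $k$, measures how much longer the cells are than the scale of the smoothing. Constants $C$ never depend on $\lambda$ or $n$.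

**Grid.** Let $n\ge6\lambda$ and
$$\sigma=\frac n6,\qquad N=\Big\lfloor\frac{2\sigma}\lambda\Big\rfloor=\Big\lfloor\frac n{3\lambda}\Big\rfloor,\qquad h=\frac2N .$$
Then $N\ge2$, $h\le1$, $\sigma\ge1$. Since $\frac12x\le\lfloor x\rfloor\le x$ for $x\ge1$,
$$\sigma h\ge\lambda,\qquad \frac{6\lambda}n\le h\le\frac{12\lambda}n,\qquad h^{-1}\le n . \tag{4}$$
Let $x_j=-1+(j-\frac12)h$ and $I_j=[x_j-\frac h2,x_j+\frac h2]$ for $1\le j\le N$; these cells tile $[-1,1]$. Put
$$\omega=\omega_k(g,h)\le(12\lambda+1)^k\,\omega_k(g,1/n).$$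
So it suffices to bound $E_n^{(3)}(f)$ by a constant times $n^{-3}\omega$, where the constant may depend on $\lambda$.

**Local polynomials.** By Whitney's theorem there are $p_j\in\Pi_{k-1}$ with $|g-p_j|\le C\omega$ on $I_j$, and $q_j\in\Pi_{k-1}$ with $|g-q_j|\le C\omega_k(g,2h)\le C\omega$ on $I_j\cup I_{j+1}$. If $p\in\Pi_{k-1}$ and $|p|\le1$ on $I_j$, then
$$|p(y)|\le C\Big(1+\frac{|y-x_j|}h\Big)^{k-1},\qquad|p'(y)|\le\frac Ch\Big(1+\frac{|y-x_j|}h\Big)^{k-1}\qquad(y\in\mathbb R), \tag{5}$$
because the coefficients of $t\mapsto p(x_j+ht)$, a polynomial bounded by $1$ on $[-\frac12,\frac12]$, are bounded by $C$. Now $|p_j-q_j|\le C\omega$ on $I_j$ and $|q_j-p_{j+1}|\le C\omega$ on $I_{j+1}$, so (5) gives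
$$|p_j(y)-p_{j+1}(y)|\le C\omega(1+|y-x_j|/h)^{k-1},\qquad y\in\mathbb R.$$

**Extension.** Let $g_e=g$ on $[-1,1]$, $g_e=p_N$ on $(1,\infty)$, $g_e=p_1$ on $(-\infty,-1)$. Whenever $x\in[-1,1]$ and $y\in\mathbb R$ are under discussion we write $v=|x-y|/h$. Then
$$|g_e(y)-p_j(y)|\le C\omega(1+v)^k,\qquad x\in I_j,\ y\in\mathbb R. \tag{6}$$
To see this, let $m$ be the index of a cell containing $y$, or $m=N$ if $y>1$, $m=1$ if $y<-1$. Then $|g_e(y)-p_m(y)|\le C\omega$. We pass from $p_m$ to $p_j$ along the chain of cells in between.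

- *Number of steps.* If $y\in I_m$, then $|m-j|h=|x_m-x_j|\le|x-y|+h$. If $y>1$, then $y-x\ge1-x\ge(x_N+\frac h2)-(x_j+\frac h2)=(N-j)h$; similarly for $y<-1$. So there are at most $v+1$ steps.
- *Cost of a step.* We have $|y-x_j|\le|y-x|+\frac h2$. Also $|y-x_m|\le|y-x|+\frac h2$: this is clear if $y\in I_m$, while for $y>1$ we have $y-x_N=y-1+\frac h2\le y-x+\frac h2$, and similarly for $y<-1$. Every center $x_i$ of the chain lies between $x_j$ and $x_m$, so $|y-x_i|/h\le v+\frac12$, and each step costs at most $C\omega(1+v)^{k-1}$.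

Together these give (6). If $\omega=0$, then all $p_j$ coincide and $g\in\Pi_{k-1}$, so $f\in\Pi_{k+2}\cap\Delta^3$ and $E_n^{(3)}(f)=0$ for $n\ge k+2$. So we assume $\omega>0$.

**Kernel.** Fix $\widehat K\in C_c^\infty(\mathbb R)$, real and even, supported in $[-1,1]$ and equal to $1$ on $[-\frac12,\frac12]$. Let
$$K(z)=\frac1{2\pi}\int_{-1}^1\widehat K(\xi)e^{i\xi z}\,d\xi,\qquad K_\sigma(u)=\sigma K(\sigma u).$$
$K$ is entire, and it is real on $\mathbb R$ because $\widehat K$ is real and even. Integrating by parts $q$ times, $(-iz)^qK(z)=\frac1{2\pi}\int_{-1}^1\widehat K^{(q)}(\xi)e^{i\xi z}d\xi$. Together with the case $q=0$ this gives, for every $q\ge0$,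
$$|K(z)|\le C_q(1+|z|)^{-q}e^{|\mathrm{Im}\,z|}\qquad(z\in\mathbb C). \tag{7}$$
By Fourier inversion $\int K=\widehat K(0)=1$, and for $i\ge1$ the moment $\int u^iK(u)\,du$ is a multiple of $\widehat K^{(i)}(0)=0$. Expanding $p(x-u)$ in powers of $u$ we get $K_\sigma*p=p$ for every polynomial $p$. Finally, substitute $u=\sigma(x-y)$. Then $v=|u|/(\sigma h)\le|u|/\lambda\le|u|$ by (4), so for $q\ge0$
$$\int|K_\sigma(x-y)|(1+v)^q\,dy\le C_q,\qquad\int|K_\sigma(x-y)|\,v(1+v)^q\,dy\le\frac{C_q}\lambda. \tag{8}$$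
The second bound is where a large $\lambda$ will help.

**Lemma 5 (smoothing).** Let $F\in C^2(\mathbb R)$, let $F''$ be locally Lipschitz, and let $F'''$ be bounded a.e. by a constant times a power of $1+|y|$. Then:

(a) $(K_\sigma*F)'''=K_\sigma*F'''$.

(b) If $x\in[-1,1]$, $p\in\Pi_{k-1}$, and $|F'''(y)-p(y)|\le L(1+v)^k$ for a.e. $y$, then $|K_\sigma*F(x)-F(x)|\le CLh^3$.

**Proof.** (a) By integration $F,F',F''$ also have polynomial growth. In $\int K_\sigma(u)F^{(i)}(x-u)\,du$, $i=0,1,2$, the difference quotients in $x$ of $F^{(i)}(x-u)$ converge to $F^{(i+1)}(x-u)$, for every $u$ if $i\le1$ and for almost every $u$ if $i=2$. They are bounded by a constant times a power of $1+|x|+|u|$. By (7) with $q$ large, dominated convergence applies three times.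

(b) Let $P_x(y)=F(x)+F'(x)(y-x)+\frac12F''(x)(y-x)^2+\frac12\int_x^y(y-t)^2p(t)\,dt$, a polynomial. Then $F(y)-P_x(y)=\frac12\int_x^y(y-t)^2(F'''-p)(t)\,dt$, so $|F(y)-P_x(y)|\le L|x-y|^3(1+v)^k$. Since $K_\sigma*P_x=P_x$ and $P_x(x)=F(x)$,
$$|K_\sigma*F(x)-F(x)|\le\int|K_\sigma(x-y)|\,Lh^3v^3(1+v)^k\,dy\le CLh^3$$
by (8). $\square$

**Lemma 6 (truncation).** Let $n\ge6$ and let $V$ be real and measurable with $|V(y)|\le L(1+|y|)^k$ a.e. on $\mathbb R$. Then there is $\Theta\in\Pi_{n-3}$ with
$$|K_\sigma*V-\Theta|\le CL\rho^n\ \text{ on }[-1,1],\qquad\rho=\frac{e^{1/2}}3<0.56. \tag{9}$$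

**Proof.** Let $\Phi(z)=\int K_\sigma(z-y)V(y)\,dy$. By (7) the integral converges absolutely and locally uniformly in $z\in\mathbb C$, so $\Phi$ is entire; it is real on $\mathbb R$. For $|z|\le3$ we have $|z-y|\ge|\mathrm{Re}\,z-y|$ and, as $\sigma\ge1$, $1+|y|\le4+|\mathrm{Re}\,z-y|\le4(1+\sigma|\mathrm{Re}\,z-y|)$. With $q=k+2$ in (7) and $3\sigma=n/2$,
$$|\Phi(z)|\le CLe^{n/2}\int\sigma(1+\sigma|\mathrm{Re}\,z-y|)^{-k-2}(1+\sigma|\mathrm{Re}\,z-y|)^k\,dy\le CLe^{n/2}.$$
Let $\Theta$ be the Taylor polynomial of $\Phi$ at $0$ of degree $n-3$. By Cauchy's estimates on $|z|=3$, $|\Phi-\Theta|\le\sum_{i\ge n-2}3^{-i}\,CLe^{n/2}\le CL\,3^{-n}e^{n/2}$ on $[-1,1]$. $\square$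

## 3. Third derivative far above its modulus: smoothing alone suffices

**Proposition 7.** There are $A_0,M_0$ depending only on $k$ such that if $n\ge M_0$ and $g\ge A_0\,\omega_k(g,1/n)$ on $[-1,1]$, then $E_n^{(3)}(f)\le Cn^{-3}\omega_k(g,1/n)$.

**Proof.** Use Section 2 with $\lambda=1$; then $\omega\le13^k\omega_k(g,1/n)$.

**Step 1 (smooth the extension).** Let $F$ be the quadratic Taylor polynomial of $f$ at $0$ plus $\frac12\int_0^y(y-t)^2g_e(t)\,dt$; thus $F=f$ on $[-1,1]$ and $F'''=g_e$ a.e. Put $H=K_\sigma*F$. By (6) and Lemma 5(b), $|H-f|\le C\omega h^3$ on $[-1,1]$.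

**Step 2 (compare third derivatives).** By Lemma 5(a), $H'''=K_\sigma*g_e$. For $x\in I_j$, since $K_\sigma*p_j=p_j$, (6) and (8) give
$$|H'''(x)-g(x)|\le|K_\sigma*(g_e-p_j)(x)|+|p_j(x)-g(x)|\le C_3\omega$$
with $C_3=C_3(k)$. Choose $A_0=2\cdot13^kC_3$. Then $g\ge2C_3\omega$ and $H'''\ge C_3\omega$.

**Step 3 (pass to a polynomial).** Let $0\in I_{j_0}$ and $V=g_e-p_{j_0}$. By (6) with $x=0$ and $h^{-1}\le n$, $|V(y)|\le C\omega(1+|y|/h)^k\le C\omega n^k(1+|y|)^k$, and $H'''=p_{j_0}+K_\sigma*V$. Take $\Theta$ from Lemma 6 and let $P\in\Pi_n$ have $P'''=p_{j_0}+\Theta$, $P^{(i)}(0)=H^{(i)}(0)$ for $i=0,1,2$. Then $|P'''-H'''|\le C\omega n^k\rho^n$ on $[-1,1]$. For $n\ge M_0$ this is at most $C_3\omega$, so $P'''\ge0$. By (1), $\|P-H\|\le C\omega n^k\rho^n\le C\omega n^{-3}$. With Step 1 and $h\le12/n$, $\|f-P\|\le C\omega n^{-3}$. $\square$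

What changes if $g$ comes close to $0$? Step 2 only gives $H'''\ge g-C_3\omega$, and $H'''$ may really be negative. The kernel has $\int u^2K=0$, so $K<0$ on some interval around a point $u_0$. Let $g\ge0$, $g\not\equiv0$, be a continuous bump supported so close to $y_0=-u_0/\sigma$ that $K(\sigma(0-y))<0$ on its support, with $n$ so large that the end cells do not meet this support. Then $p_1=p_N=0$, so $g_e=0$ outside $[-1,1]$, and $(K_\sigma*g_e)(0)<0$. A nonnegative kernel would avoid this, but it has a positive second moment and so does not reproduce $\Pi_2$. Adding $C_3\omega x^3/6$ is too expensive by Remark 4.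

We next look at the opposite extreme, where $g$ is nowhere much larger than $\omega$.

## 4. Third derivative of the size of the error: a duality argument

If $0\le g\le A\omega$, then (2) only asks for $E_n^{(3)}(f)\le Cn^{-3}\sup g$. This is the case $r=3$ (Bondarenko). We prove it in full.

**Lemma 8.** There is an absolute constant $C_0$ such that if $f''$ is absolutely continuous and $0\le f'''\le1$ a.e. on $[-1,1]$, then $E_n^{(3)}(f)\le C_0n^{-3}$ for $n\ge3$.

By scaling, $0\le f'''\le L$ a.e. implies $E_n^{(3)}(f)\le C_0Ln^{-3}$. In the proof $C$ is absolute and $h=1/n$; the grid of Section 2 is not used.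

**Proof.** Let $\mathcal C=\Pi_n\cap\Delta^3$, a convex cone, and assume $E=E_n^{(3)}(f)>0$.

**Step 1 (a dual measure; its purpose is to turn the bound into an integral inequality).** The open ball of radius $E$ about $f$ in $C[-1,1]$ is disjoint from $\mathcal C$. By the Hahn–Banach and Riesz theorems there is a signed measure $\nu$ on $[-1,1]$ of total variation $1$ with $\int P\,d\nu\le\int\varphi\,d\nu$ for all $P\in\mathcal C$ and all $\varphi$ in the ball. The infimum over $\varphi$ is $\int f\,d\nu-E$, so $\int P\,d\nu\le\int f\,d\nu-E$. Since $\mathcal C$ is a cone containing $0$, we get $\int P\,d\nu\le0$ on $\mathcal C$ and $\int f\,d\nu\ge E$. Since $\pm\Pi_2\subset\mathcal C$, $\nu$ annihilates $\Pi_2$. Put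
$$\psi(t)=\tfrac12\int(x-t)_+^2\,d\nu(x),\qquad D(t)=\nu((t,\infty)),\qquad t\in\mathbb R.$$
Since $(x-t)_+=\int_t^\infty1_{\{s<x\}}ds$, Fubini's theorem gives $\psi'(t)=-\int(x-t)_+d\nu(x)=-\int_t^\infty D$. So $\psi\in C^1(\mathbb R)$, $\psi'$ is absolutely continuous and $\psi''=D$ a.e. Further, $\mathrm{Var}_{\mathbb R}D\le1$, and $D=0$ on $[1,\infty)$. Also $\psi=0$ off $[-1,1]$: for $t\ge1$ the integrand vanishes, and for $t\le-1$ it equals $(x-t)^2$ on $[-1,1]$, which $\nu$ annihilates.

If $F''$ is absolutely continuous and $F'''\in L_\infty$, then $F$ is a quadratic polynomial plus $\frac12\int_{-1}^1(x-t)_+^2F'''(t)\,dt$, so $\int F\,d\nu=\int_{-1}^1\psi F'''$. Applying this to $P\in\mathcal C$ with $P'''=G$, and to $f$, we get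
$$\int\psi G\le0\ \text{ for all }G\in\Pi_{n-3}\text{ with }G\ge0\text{ on }[-1,1],\qquad E\le\int\psi f'''\le\int\psi_+ . \tag{10}$$
So we must show $\int\psi_+\le Ch^3$.

**Step 2 (a nonnegative polynomial kernel, to be used as $G$).** Let $\mu=\lfloor(n+3)/6\rfloor$. Then $\mu\ge1$, and $\mu\ge n/12$: for $n=3$ this is clear, and for $n\ge4$ we have $\mu\ge(n-2)/6\ge n/12$. With $u=2\sin(t/2)$, $|t|\le\pi$, put
$$\kappa(u)=c_\mu\Big(\frac{\sin(\mu t/2)}{\sin(t/2)}\Big)^6 .$$
The square of the quotient is a polynomial of degree $\mu-1$ in $\cos t=1-u^2/2$ (the Fejér kernel). So $\kappa$ is an even polynomial in $u$ of degree $6(\mu-1)\le n-3$, nonnegative on $[-2,2]$. Choose $c_\mu$ with $\int_{-2}^2\kappa=1$. For $|t|\le\pi/(2\mu)$ the quotient is at least $2\mu/\pi$ in absolute value, and $\cos(t/2)\ge1/\sqrt2$. As $du=\cos\frac t2\,dt$,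
$$1\ge c_\mu\Big(\frac{2\mu}\pi\Big)^6\cdot\frac\pi\mu\cdot\frac1{\sqrt2},\qquad\text{so}\quad c_\mu\le C\mu^{-5}.$$
Since $|u|\le|t|$ and the quotient is at most $\min(\mu,\pi/|t|)$, for $i=2,3$
$$\int_{-2}^2|u|^i\kappa(u)\,du\le c_\mu\int_{-\pi}^\pi|t|^i\min(\mu,\pi/|t|)^6\,dt\le Cc_\mu\mu^{5-i}\le C\mu^{-i}\le Ch^i. \tag{11}$$

**Step 3 (where $\psi$ is positive, it is controlled by the negative part of $D$).** Let $p\in[-1,1]$ and $G(x)=\kappa(x-p)$. This is nonnegative on $[-1,1]\subset[p-2,p+2]$. Insert $\psi(p+u)=\psi(p)+u\psi'(p)+\int_0^u(u-s)D(p+s)\,ds$ in (10). Since $\kappa$ is even and $\psi=0$ off $[-1,1]$,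
$$0\ge\int_{-2}^2\psi(p+u)\kappa(u)\,du=\psi(p)+\int_{-2}^2k_0(s)D(p+s)\,ds,\qquad k_0(s)=\int_{|s|}^2(u-|s|)\kappa(u)\,du\ge0 .$$
By Fubini and (11), $\int k_0=\frac12\int u^2\kappa\le a_2h^2$ and $\int|s|k_0=\frac16\int|u|^3\kappa\le a_3h^3$ with absolute constants $a_2,a_3>0$. Let $D_-=\max(-D,0)$ and $e(p)=\int k_0(s)|D(p+s)-D(p)|\,ds$. Since $|D(p+s)-D(p)|$ is at most the $|\nu|$-measure of the interval between $p$ and $p+s$, we have $\int_{\mathbb R}|D(p+s)-D(p)|\,dp\le|s|$. Hence
$$\psi(p)\le a_2h^2D_-(p)+e(p)\quad(p\in[-1,1]),\qquad\int_{\mathbb R}e\le a_3h^3. \tag{12}$$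
Let $O=\{\psi>0\}\subset(-1,1)$, an open set. By (12), $\int\psi_+=\int_O\psi\le a_2h^2\int_OD_-+a_3h^3$. So the lemma follows from
$$\int_OD_-\le Ch. \tag{13}$$
Let $b_0=\sqrt{24a_2}$.

**Step 4 (components of $O$ of length less than $b_0h$).** We show that the sum of $\sup D_-$ over all components of $O$ is at most $1$. Take finitely many components in increasing order, and points $y_i$ in them with $D(y_i)<0$. Between $y_i$ and $y_{i+1}$ there is $z_i$ with $D(z_i)\ge0$. Otherwise $\psi''=D<0$ a.e. there, $\psi$ is concave on $[y_i,y_{i+1}]$ and positive at the ends, hence positive throughout, and $y_i,y_{i+1}$ would lie in one component. After the last $y_i$ take the point $1$, where $D=0$. Since $D(z_i)-D(y_i)\ge D_-(y_i)$, we get $\sum D_-(y_i)\le\mathrm{Var}\,D\le1$, and the assertion follows by taking suprema. So the short components contribute at most $b_0h$ to $\int_OD_-$.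

**Step 5 (components of length at least $b_0h$).** There are finitely many. Split each, up to endpoints, into open intervals $Q=(a,b)$ of equal length $\ell\in[b_0h,2b_0h)$. Let $d_Q=\inf_QD_-$ and $v_Q=\sup_QD-\inf_QD$. Then $\sum v_Q\le\mathrm{Var}\,D\le1$ and $D_-\le d_Q+v_Q$ on $Q$. Suppose $d_Q>0$. Then $D\le-d_Q$ on $Q$, so $\psi(t)-\frac12d_Q(t-a)(b-t)$ has second derivative $D+d_Q\le0$ a.e. It is concave on $[a,b]$ and nonnegative at the ends, where $\psi\ge0$. Hence $\psi(t)\ge\frac12d_Q(t-a)(b-t)$. Integrating over $Q$ and using (12),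
$$\tfrac1{12}d_Q\ell^3\le\int_Q\psi\le a_2h^2(d_Q+v_Q)\ell+\int_Qe .$$
Since $\ell^2/12\ge2a_2h^2$, the left side is at least $2a_2h^2d_Q\ell$, and we get
$$d_Q\ell\le v_Q\ell+(a_2h^2)^{-1}\int_Qe,$$
which is trivial if $d_Q=0$. Hence $\int_QD_-\le(d_Q+v_Q)\ell\le2v_Q\ell+(a_2h^2)^{-1}\int_Qe$. Summation gives at most $4b_0h+a_3h/a_2$. With Step 4 this proves (13). $\square$

## 5. Mixing the two regimes: what a local lift has to satisfy

In general $g$ is large compared with $\omega$ on some cells and not on others. We cut: with a cut-off $\chi$ equal to $1$ well inside the region of large cells and $0$ well inside the rest, write $g=\chi g+(1-\chi)g$. The second part lies between $0$ and a constant times $\omega$, and Lemma 8 handles it. The first part, $\tilde g=\chi g$, is to be smoothed. The smoothing makes the third derivative negative by an amount of order $\omega$, and this must be repaired. Four observations determine the repair.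

1. *The damage decays away from the large cells.* Where $\chi g=0$, the smoothed function is fed only by distant large cells. So we may hope to bound the damage by $\omega\beta(x)$, where $\beta$ is a sum of bumps $b_j$ centered at the large cells. It is enough to add $\delta\omega\beta$ to the third derivative.
2. *A bump alone is too expensive* (Remark 4). So we subtract something to make the moments of orders $0,1,2$ vanish; then the triple antiderivative stays localized and has size $h^3$. We may subtract only where $g$ has room, that is, inside the large cell itself. There $g$ is at least $A\omega/2$ on a subinterval, and the subtraction is at most $\delta B\omega$. So $A$ must be large compared with $\delta$.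
3. *The cut-off makes errors of size $A\omega$.* If these had to be beaten by $\delta\omega\beta$, then $\delta$ would have to be large compared with $A$, and we would go in a circle. The parameter $\lambda$ breaks it: $\chi$ varies on the scale $h$, while $K_\sigma$ lives on the scale $1/\sigma\le h/\lambda$. By (8) all errors that contain $A$ come with a factor $1/\lambda$. The only error without this factor comes from $g_e-p_j$, and by (6) it is $C_1\omega$ with no $A$. So we choose $\delta$, then $A$, then $\lambda$.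
4. *The bumps should have polynomial tails.* Then $\beta\ge ch^6$ everywhere on $[-1,1]$, which for large $n$ exceeds the exponentially small truncation error of Lemma 6.

## 6. Large cells, the cut-off, and corrections with three vanishing moments

The constants $\delta>0$, $A\ge1$, $\lambda\ge1$ depend only on $k$ and are chosen in Section 7, in this order. Constants $C$ do not depend on $\delta,A,\lambda,n$. We use the grid of Section 2 with $n\ge6\lambda$, $n\ge k+2$, $\omega>0$.

**Large cells.** Let $\Lambda=\{j:\max_{I_j}g\ge A\omega\}$. If $j\notin\Lambda$, then $|p_j|\le CA\omega$ on $I_j$, so (5), and (6) with $x=x_j$, give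
$$|g_e(y)|\le CA\omega\,(1+|y-x_j|/h)^k,\qquad y\in\mathbb R,\ j\notin\Lambda. \tag{14}$$
Let $j\in\Lambda$ and $m_j=\max_{I_j}g\ge A\omega$. If $A$ exceeds a suitable constant $C$, then $|p_j|\le m_j+C\omega\le2m_j$ on $I_j$, and Markov's inequality gives $|p_j'|\le4(k-1)^2m_j/h$ on $I_j$. Put $c_0=1/(32k^2)$ and let $J_j\subset I_j$ be an interval of length $c_0h$ containing a maximum point of $g$ on $I_j$. On $J_j$ the polynomial $p_j$ drops by at most $\frac18m_j$ from its value at that point, so $g\ge m_j-C\omega-\frac18m_j$. For $A$ larger than a suitable $C$ this gives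
$$g\ge\tfrac12m_j\ge\tfrac12A\omega\ \text{ on }J_j,\qquad j\in\Lambda. \tag{15}$$
If $\Lambda=\emptyset$, then $0\le g\le A\omega$ and Lemma 8 gives $E_n^{(3)}(f)\le C_0A\omega n^{-3}$. So let $\Lambda\ne\emptyset$.

**Cut-off.** Let $\varphi_j(y)=(1-|y-x_j|/h)_+$, except that $\varphi_1=1$ on $(-\infty,x_1]$ and $\varphi_N=1$ on $[x_N,\infty)$. Then $\sum_j\varphi_j=1$ on $\mathbb R$, each $\varphi_j$ is Lipschitz with constant $1/h$, and $\varphi_j\ge\frac12$ on $I_j$. Put
$$\chi=\sum_{j\in\Lambda}\varphi_j\in[0,1],\qquad\tilde g=\chi g_e .$$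
Let us check that
$$(1-\chi(y))|g_e(y)|\le CA\omega(1+v)^k\ \ (x\in[-1,1],\,y\in\mathbb R),\qquad0\le g-\tilde g\le CA\omega\ \text{ on }[-1,1]. \tag{16}$$
We have $1-\chi=\sum_{j\notin\Lambda}\varphi_j$. If this is nonzero at $y\in[-1,1]$, some $j\notin\Lambda$ has $|y-x_j|<h$, and (14) gives $|g_e(y)|\le CA\omega$. If it is nonzero at $y>1$, then $N\notin\Lambda$, and $|y-x_N|\le|y-x|+\frac h2$, so (14) with $j=N$ gives the first bound; similarly for $y<-1$. The second bound is the first for $y=x\in[-1,1]$, because $g-\tilde g=(1-\chi)g$. Since $\tilde g-p_j=(g_e-p_j)-(1-\chi)g_e$, (6) and (16) give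
$$|\tilde g(y)-p_j(y)|\le CA\omega(1+v)^k,\qquad x\in I_j,\ y\in\mathbb R. \tag{17}$$

**Weights.** Let $b(t)=(1+t^2)^{-3}$, $b_j(y)=b((y-x_j)/h)$, $\beta=\sum_{j\in\Lambda}b_j$. From $t^2\le2(t-w)^2+2w^2$ we get $1+t^2\le2(1+(t-w)^2)(1+w^2)$, hence
$$b(t-w)\le8(1+w^2)^3\,b(t). \tag{18}$$
For $x\in[-1,1]$, $y\in\mathbb R$ and all $i$ we also have
$$\varphi_i(y)\le8(1+v)^6b_i(x),\qquad|\varphi_i(y)-\varphi_i(x)|\le8v(1+v)^6b_i(x). \tag{19}$$
To prove this, we first show that $\varphi_i(y)>0$ implies $|x-x_i|/h\le1+v$. This is clear if $|y-x_i|<h$. If $i=1$ and $y\le x_1-h<-1$, then $|x-x_1|\le\max(\frac h2,x-y)$; similarly for $i=N$. Hence $b_i(x)\ge(1+(1+v)^2)^{-3}\ge\frac18(1+v)^{-6}$, and as $\varphi_i\le1$ the first bound follows. The difference in the second bound is at most $v$, and it is nonzero only if $\varphi_i(y)>0$ or $\varphi_i(x)>0$. In the second case $|x-x_i|<h$, so in either case $b_i(x)\ge\frac18(1+v)^{-6}$.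

**Corrections.** Let $j\in\Lambda$, and let $[a,a+c_0]\subset[-\frac12,\frac12]$ be the image of $J_j$ under $t=(y-x_j)/h$. Put $\tau=(t-a)/c_0$, and let $s^{(j)}(t)=\tau(1-\tau)q(\tau)$ for $\tau\in[0,1]$, $s^{(j)}(t)=0$ otherwise, where $q\in\Pi_2$ is determined by
$$\int s^{(j)}(t)\,\tau^i\,dt=-\int_{\mathbb R}b(t)\Big(\frac{t-a}{c_0}\Big)^idt,\qquad i=0,1,2. \tag{20}$$
The left side is $c_0\int_0^1\tau(1-\tau)q(\tau)\tau^i\,d\tau$. The Gram matrix of $1,\tau,\tau^2$ for the weight $\tau(1-\tau)$ on $[0,1]$ is invertible, and the right sides converge and are bounded by $C$. So $q$ exists, and $|s^{(j)}|\le B$, $|(s^{(j)})'|\le B$ with $B=B(k)$. The function $s^{(j)}$ is Lipschitz on $\mathbb R$, since it vanishes at both ends of $[a,a+c_0]$. Let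
$$s_j(y)=s^{(j)}\Big(\frac{y-x_j}h\Big),\qquad T_j=b_j+s_j,\qquad S_j(y)=\tfrac12\int_{-\infty}^y(y-u)^2T_j(u)\,du .$$
Then $S_j'''=T_j$. By (20) the moments of $T_j$ of orders $0,1,2$ vanish, so also $S_j(y)=-\frac12\int_y^\infty(y-u)^2T_j(u)\,du$. We have $|T_j(u)|\le C(1+|u-x_j|/h)^{-6}$. Using the second formula for $y=x_j+hs$ with $s\ge0$,
$$|S_j(y)|\le Ch^3\int_s^\infty(t-s)^2(1+t)^{-6}\,dt\le Ch^3(1+s)^{-3},$$
and symmetrically with the first formula for $y\le x_j$. Since the $x_j$ are spaced by $h$, summation gives on $\mathbb R$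
$$\sum_{j\in\Lambda}|S_j|\le Ch^3,\qquad\sum_{j\in\Lambda}|T_j|\le C. \tag{21}$$

## 7. The smoothed third derivative is positive

Let
$$\tilde f(y)=\tfrac12\int_0^y(y-t)^2\tilde g(t)\,dt,\qquad\mathcal E=\delta\omega\sum_{j\in\Lambda}S_j,\qquad H=K_\sigma*(\tilde f+\mathcal E).$$
By (17) and (21), Lemma 5(a) applies to $\tilde f+\mathcal E$, and $H'''=K_\sigma*\big(\tilde g+\delta\omega\sum_{j\in\Lambda}T_j\big)$.

**Step 1 (accuracy: $|H-\tilde f|\le C(A+\delta)\omega h^3$ on $[-1,1]$).** By (17) and Lemma 5(b) with $L=CA\omega$, $|K_\sigma*\tilde f-\tilde f|\le CA\omega h^3$. By (21) and (8), $|K_\sigma*\mathcal E|\le C\delta\omega h^3$.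

**Step 2 (smoothing hardly changes the corrections).** We show
$$K_\sigma*T_j\ge T_j-\frac C\lambda\,b_j\quad\text{on }[-1,1],\qquad j\in\Lambda. \tag{22}$$
Let $\tau_0$ be Lipschitz on $\mathbb R$ with $|\tau_0'|\le db$ a.e. for a constant $d$. Integrating along the segment from $t$ to $t-w$ and using (18), $|\tau_0(t-w)-\tau_0(t)|\le8d|w|(1+w^2)^3b(t)$. For the function $y\mapsto\tau_0((y-x_j)/h)$ we take $t=(x-x_j)/h$ and $|w|=v$. Since $\int K_\sigma=1$, (8) shows that smoothing changes it at $x$ by at most $Cd\,b_j(x)/\lambda$. This applies to $\tau_0=b$, because $|b'|=6|t|(1+t^2)^{-4}\le3b$. It also applies to $\tau_0=s^{(j)}$: the support lies in $[-\frac12,\frac12]$, where $b\ge(\frac45)^3\ge\frac12$, so $|(s^{(j)})'|\le B\le2Bb$ there. Adding the two gives (22).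

**Step 3 (the main part: the damage is at most a multiple of $\omega\beta$).** We show that there are $C_1\ge1$ and $C$ depending only on $k$ with
$$(K_\sigma*\tilde g)(x)\ge\tilde g(x)-\Big(C_1+\frac{CA}\lambda\Big)\omega\beta(x),\qquad x\in[-1,1]. \tag{23}$$
Let $x\in I_j$ and write $\tilde g=\chi(g_e-p_j)+\chi p_j$. By (19), $\chi(y)\le8(1+v)^6\beta(x)$. So by (6) and (8)
$$\int|K_\sigma(x-y)|\,\chi(y)|g_e(y)-p_j(y)|\,dy+\chi(x)|g(x)-p_j(x)|\le C_1\omega\beta(x),$$
with a constant that does not involve $A$. It remains to prove that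
$$R=|K_\sigma*(\chi p_j)(x)-\chi(x)p_j(x)|\le CA\omega\beta(x)/\lambda .$$

*Case I: some $i_0\notin\Lambda$ has $|i_0-j|\le2$.* Here $p_j$ itself is of size $A\omega$. By (14) for $i_0$, $g\le CA\omega$ on $I_j$, hence $|p_j|\le CA\omega$ on $I_j$. By the bound for derivatives in (5), $|p_j(y)-p_j(x)|\le CA\omega\,v(1+v)^{k-1}$. With (19), for every $i\in\Lambda$,
$$|\varphi_i(y)p_j(y)-\varphi_i(x)p_j(x)|\le\varphi_i(y)|p_j(y)-p_j(x)|+|\varphi_i(y)-\varphi_i(x)||p_j(x)|\le CA\omega\,b_i(x)\,v(1+v)^{k+5}.$$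
Integrate against $|K_\sigma(x-y)|$, use the second bound in (8), and sum over $i\in\Lambda$.

*Case II: all $i\in\{1,\dots,N\}$ with $|i-j|\le2$ are in $\Lambda$.* Here $\chi=1$ near $x$. Precisely, we claim that $|y-x|\le h$ and $\varphi_i(y)>0$ imply $|i-j|\le2$. We have $|y-x_j|\le\frac32h$. If $|y-x_i|<h$, then $|x_i-x_j|<\frac52h$, so $|i-j|\le2$. If $i=1$ and $y\le x_1-h$, then $x_j\le y+\frac32h\le x_1+\frac12h$, so $j=1$; similarly for $i=N$. Hence $\chi=1$ on $[x-h,x+h]$. Since $K_\sigma*p_j=p_j$, we get $R=|K_\sigma*((1-\chi)p_j)(x)|$. By (16) and (6), $|(1-\chi(y))p_j(y)|\le CA\omega(1+v)^k$, and this function vanishes for $v\le1$. So it is at most $CA\omega\,v(1+v)^k$, and (8) gives $R\le CA\omega/\lambda$. As $j\in\Lambda$, $\beta(x)\ge b_j(x)\ge(\frac45)^3$, so $R\le CA\omega\beta(x)/\lambda$. This proves (23).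

**Step 4 (choice of constants, and positivity).** By (22) and (23), with a constant $C_2=C_2(k)$, on $[-1,1]$
$$H'''\ge\Big[\tilde g+\delta\omega\sum_{j\in\Lambda}s_j\Big]+\Big(\delta-C_1-\frac{C_2(A+\delta)}\lambda\Big)\omega\beta .$$
Let $\delta=2C_1$. Then choose $A\ge\max(1,4\delta B)$, also large enough for (15) and the estimate before it. Then let $\lambda=\max(1,2C_2(A+\delta)/C_1)$. The coefficient of $\omega\beta$ is at least $C_1/2$.

The bracket is nonnegative. Indeed, $\tilde g=\chi g\ge0$ on $[-1,1]$, and $s_j$ vanishes off $J_j\subset I_j$ and at the endpoints of $J_j$, so at each point at most one $s_j$ is nonzero. On $J_j$, by (15),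
$$\tilde g\ge\varphi_jg\ge\tfrac12\cdot\tfrac12A\omega\ge\delta B\omega\ge\delta\omega|s_j|.$$
Finally, $\Lambda\ne\emptyset$, and for $j\in\Lambda$, $x\in[-1,1]$ we have $b_j(x)\ge(1+4/h^2)^{-3}\ge h^6/125$, since $h\le1$. Therefore
$$H'''(x)\ge\tfrac12C_1\,\omega\beta(x)\ge c\,\omega h^6,\qquad x\in[-1,1],\quad c=c(k)>0. \tag{24}$$

## 8. From the entire function to a polynomial, and the end of the proof of Theorem 1

Now $\delta,A,\lambda$ are fixed and depend only on $k$; constants $C'$ may depend on them, that is, only on $k$.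

**Step 5 (truncation, keeping the sign).** Let $0\in I_{j_0}$ and $V=\tilde g-p_{j_0}+\delta\omega\sum_{j\in\Lambda}T_j$. By (17) with $x=0$, (21) and $h^{-1}\le n$, $|V(y)|\le C'\omega n^k(1+|y|)^k$. Since $K_\sigma*p_{j_0}=p_{j_0}$, we have $H'''=p_{j_0}+K_\sigma*V$. Lemma 6 gives $\Theta\in\Pi_{n-3}$ with $|K_\sigma*V-\Theta|\le C'\omega n^k\rho^n$ on $[-1,1]$. Because $n\ge k+2$, we may define $P\in\Pi_n$ by
$$P'''=p_{j_0}+\Theta,\qquad P^{(i)}(0)=H^{(i)}(0),\quad i=0,1,2 .$$
By (24) and $h\ge6/n$,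
$$P'''\ge c\,\omega(6/n)^6-C'\omega n^k\rho^n\ge0\quad\text{on }[-1,1]\text{ for }n\ge M(k),$$
where $M(k)\ge\max(6\lambda,k+2)$ depends only on $k$. So $P\in\Pi_n\cap\Delta^3$. By (1), $\|P-H\|\le\frac16\|P'''-H'''\|\le C'\omega n^k\rho^n\le C'\omega n^{-3}$. With Step 1 and $h\le12\lambda/n$ we get $\|\tilde f-P\|\le C'\omega n^{-3}$.

**Step 6 (adding the small part).** The second derivative of $f-\tilde f$ is absolutely continuous on $[-1,1]$, and by (16) its third derivative $g-\tilde g$ lies in $[0,CA\omega]$. By the scaled form of Lemma 8, and since $\omega>0$, there is $P_2\in\Pi_n\cap\Delta^3$ with $\|f-\tilde f-P_2\|\le C'\omega n^{-3}$. Then $P+P_2\in\Pi_n\cap\Delta^3$ and, by the bound for $\omega$ in Section 2,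
$$\|f-(P+P_2)\|\le C'\omega n^{-3}\le C'n^{-3}\omega_k(f''',1/n),\qquad n\ge M(k).$$
For $k+2\le n<M(k)$ use Proposition 3. This proves Theorem 1, and with it (3). $\blacksquare$

## 9. Exactness of the range $n\ge r-1$ and of the order $n^{-r}$

**The range.** Let $f'''=(x+1)^{r-4}$. Then $f\in\Delta^3$ is a polynomial of exact degree $r-1$ and $f^{(r)}=0$. For $n\le r-2$ we have $f\notin\Pi_n$, so $E_n^{(3)}(f)>0$, while the right side of (3) is $0$. Hence $n\ge r-1$ in Corollary 2 cannot be weakened. In the same way $f'''=(x+1)^{k-1}$, for which $\omega_k(f''',\cdot)=0$, shows that $n\ge k+2$ is necessary in Theorem 1.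

**The order.** Let $r\ge4$, $n\ge3$, $w=\pi(n+2)$ and
$$f(x)=w^{-r}\sin wx+\tfrac16w^{3-r}x^3 .$$
Then $f'''=w^{3-r}(1-\cos wx)\ge0$, and $\|f^{(r)}\|\le1$, because the cubic term has no derivative of order $r$. The function $\sin wx$ takes the values $\pm1$ alternately at the $2(n+2)$ points of $[-1,1]$ where $wx-\frac\pi2$ is a multiple of $\pi$. Since $x^3\in\Pi_n$, Chebyshev's alternation theorem gives
$$E_n^{(3)}(f)\ge\inf_{P\in\Pi_n}\|f-P\|=w^{-r}\ge\Big(\frac{5\pi}3\Big)^{-r}n^{-r},$$
where the last step uses $n+2\le\frac53n$ for $n\ge3$. So the power $n^{-r}$ in (3) cannot be improved.
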